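\title{The finite extension problem for graphs is undecidable}

\begin{abstract}
A graph $G$ is an extension of a graph $H$ if the neighborhood of every vertex of $G$ induces a subgraph isomorphic to $H$. We prove that no algorithm decides whether a given finite graph has a finite extension. To every finite partial multiplication table we attach a finite graph that has a finite extension if and only if the table is realized exactly in a finite group, and we reduce to this question the problem whether a word survives in some finite quotient of a finitely presented group. The problem remains undecidable when the extension is required to be connected, vertex-transitive or a Cayley graph, and when the input is required to be $K_4$-free or $k$-connected. The same construction gives the undecidability of the problem for arbitrary and for infinite extensions.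
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are simple: undirected, without loops or multiple edges. For a vertex $x$ of a graph $G$ we write $N_G(x)$, or $N(x)$, for the set of vertices adjacent to $x$ and also for the subgraph of $G$ induced on this set. A graph $G$ with at least one vertex is an \emph{extension} of a graph $H$, or is \emph{locally $H$}, if $N_G(x)\cong H$ for every vertex $x$ of $G$.

The vertices of $N(x)$ correspond to the edges at $x$, and the edges of $N(x)$ correspond to the triangles through $x$. So an extension of $H$ is a regular graph whose triangles fit together in the same prescribed way around every vertex. If $H$ has $d\ge 1$ vertices and no edges, its extensions are the triangle-free $d$-regular graphs, such as $K_{d,d}$. The complete graph $K_{d+1}$ is locally $K_d$, the octahedron is locally a $4$-cycle, and the icosahedron is locally a $5$-cycle. The path on three vertices has no extension. Indeed, let $N(x)$ be the path $a\sim b\sim c$. Then $N(b)=\{x,a,c\}$, and $a$ has a third neighbor $d\notin\{x,b,c\}$. This $d$ is adjacent to neither $x$ nor $b$, so it is an isolated vertex of $N(a)$, and $N(a)$ is not a path.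

The \emph{finite extension problem}, also known as the Trahtenbrot--Zykov problem, is the following decision problem: given a finite graph $H$, does $H$ have a finite extension? The question whether it is algorithmically decidable is posed in \cite{abstracts}. Several closely related problems are undecidable by results of V.~K.~Bulitko: the \emph{infinite extension problem}, where $G$ must be infinite; the \emph{extension problem}, where $G$ may be finite or infinite; and the \emph{mixed finite extension problem}, where each neighborhood must be isomorphic to some member of a given finite set $\{H_1,\dots,H_r\}$ of finite graphs, even for $r=2$.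

These results suggest the answer, but the problems differ in kind. If $H$ has a finite extension, one finds it by listing all finite graphs, so only the negative answer can be hard to confirm. For the extension problem it is the other way round. Call a connected rooted graph an \emph{$n$-ball} if all its vertices lie within distance $n$ of the root and every vertex at distance less than $n$ has neighborhood isomorphic to $H$. There are finitely many $n$-balls up to isomorphism, and deleting the vertices at distance $n$ turns an $n$-ball into an $(n-1)$-ball. If $n$-balls exist for all $n$, K\"onig's lemma gives a nested sequence of them, whose union is an extension. Hence, if $H$ has no extension at all, a finite search confirms it. What no such search can see is a graph that has extensions, all of them infinite. As for the mixed problem, it allows vertices to play different roles, while a single graph $H$ seems to give every vertex the same role.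

\begin{theorem}\label{thm:main}
There is no algorithm that decides whether a given finite graph has a finite extension.
\end{theorem}

Since the finite graphs with a finite extension form a recursively enumerable set, Theorem~\ref{thm:main} says that the finite graphs without a finite extension do not. It also says that no computable function of $|V(H)|$ bounds the size of a smallest finite extension of $H$, when there is one: with such a bound we could test all graphs up to that size.

The extensions produced in the proof are Cayley graphs (recalled in Section~\ref{sec:groups}), and this makes the result stable under changes of the question. Let $\mathcal F$ be the class of finite graphs that have a finite extension, and let $\mathcal C\subset\mathcal F$ be the class of finite graphs $H$ such that some finite connected Cayley graph is locally $H$.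

\begin{theorem}\label{thm:classes}
Let $\mathcal X$ be an isomorphism-closed class of finite graphs with $\mathcal C\subset\mathcal X\subset\mathcal F$.
\begin{enumerate}
\item[(a)] Membership in $\mathcal X$ is undecidable, even for inputs that contain no $K_4$.
\item[(b)] For every $k\ge1$, membership in $\mathcal X$ is undecidable even for $k$-connected inputs. In particular it is undecidable for connected inputs.
\end{enumerate}
\end{theorem}

For example, $\mathcal X$ may be the class of graphs with a finite extension that is connected, or vertex-transitive, or a Cayley graph. Without the finiteness condition the method gives the following; the first statement reproves results of Bulitko.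

\begin{theorem}\label{thm:infinite}
The extension problem and the infinite extension problem are undecidable. There is a finite graph that has an extension but no finite extension.
\end{theorem}

The heart of the paper is Theorem~\ref{thm:class}. It attaches to a finite partial multiplication table a graph $H$ whose extensions correspond to realizations of the table in groups, and whose finite extensions correspond to realizations in finite groups. A realization gives a graph with vertices of several types, one for each component of $H$ (Sections~\ref{sec:tables} and~\ref{sec:H}); a free product glues the types together, and residual finiteness makes the result finite (Section~\ref{sec:glue}). Conversely, an extension of $H$ is split into types, and group elements are recovered as permutations (Section~\ref{sec:recover}). Section~\ref{sec:reduction} passes from group presentations to tables, and Section~\ref{sec:restricted} proves Theorem~\ref{thm:classes}.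

\section{Background from group theory}\label{sec:groups}

\subsection*{Cayley graphs}
Let $P$ be a group and let $D\subset P\setminus\{1\}$ satisfy $D=D^{-1}$. The \emph{Cayley graph} $\mathrm{Cay}(P,D)$ has vertex set $P$, and $x\sim y$ if and only if $x^{-1}y\in D$. The neighborhood of $1$ is the graph $\mathcal N(D)$ with vertex set $D$ in which
\begin{equation}\label{eq:ND}
d\sim d'\iff d^{-1}d'\in D .
\end{equation}
Left multiplications are automorphisms and act transitively on the vertices, so $\mathrm{Cay}(P,D)$ is locally $\mathcal N(D)$. The component of $1$ is $\mathrm{Cay}(\langle D\rangle,D)$, a connected Cayley graph that is again locally $\mathcal N(D)$. An edge of $\mathcal N(D)$ records an equation $dd''=d'$ among elements of $D$, and a non-edge records that no such equation holds. This is the link between neighborhoods and multiplication tables.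

\begin{example}\label{ex:cyclic}
Let $P=\mathbb Z_N$ with $N\ge6$ and $D=\{\pm1,\pm2\}$. The pairs $\{-2,-1\}$, $\{-1,1\}$, $\{1,2\}$ are edges of $\mathcal N(D)$. The other three pairs have difference $3$, $3$ and $4$. For $N\ge7$ neither $3$ nor $4$ lies in $D$, and $\mathrm{Cay}(\mathbb Z_N,D)$ is locally a path on four vertices. For $N=6$ we have $3\notin D$ but $4=-2\in D$; the path closes up to a $4$-cycle, and the Cayley graph is the octahedron.
\end{example}

\subsection*{Free products and residual finiteness}
Every element of a free product of groups $P_1*\dots*P_n$ has a unique \emph{normal form} $g_1g_2\cdots g_m$ with $m\ge0$, where each \emph{syllable} $g_j$ is a nonidentity element of some factor and consecutive syllables lie in different factors. A group $P$ is \emph{residually finite} if for every $x\ne1$ in $P$ there is a homomorphism to a finite group that does not send $x$ to $1$. Mapping to a direct product, one can then keep any finite set of nonidentity elements away from $1$ by a single homomorphism. Finite groups and infinite cyclic groups are residually finite, and a free product of residually finite groups is residually finite by a theorem of Gruenberg \cite{gruenberg}. In particular the free product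 of a finite group and finitely many infinite cyclic groups is residually finite.

\subsection*{Words that survive in finite quotients}
The undecidable problem that we reduce to the finite extension problem is the following.

\medskip
\noindent\textbf{Problem FQ.} Given a finite presentation $\Gamma=\langle A\mid R\rangle$ and a word $w$, is there a homomorphism $\psi$ from $\Gamma$ to a finite group with $\psi(w)\neq1$?

\begin{proposition}\label{prop:FQ}
Problem FQ is undecidable.
\end{proposition}

\begin{proof}
This follows from either of two theorems. Bridson and Wilton \cite{bw} proved that no algorithm decides whether a finitely presented group has a proper subgroup of finite index, equivalently a nontrivial finite quotient. The group $\Gamma=\langle A\mid R\rangle$ has a nontrivial finite quotient if and only if FQ has the answer yes for $w=a$ for some $a\in A$, so an algorithm for FQ would decide this property.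

Alternatively, Slobodskoi \cite{slob} proved that the universal theory of finite groups is undecidable. Take a universal sentence in variables $x_1,\dots,x_n$ whose quantifier-free part is a conjunction of clauses, each of the form $u_1\ne1\vee\dots\vee u_p\neq1\vee v_1=1\vee\dots\vee v_q=1$. The sentence fails in some finite group if and only if, for some clause, there are a finite group and an $n$-tuple in it with $u_1=\dots=u_p=1$ and $v_1\neq1,\dots,v_q\neq1$. If $q=0$, the trivial group provides such a tuple. If $q\geq1$, such a tuple exists if and only if for each $j$ separately there are a finite group $F_j$ and a tuple in it with $u_1=\dots=u_p=1$ and $v_j\ne1$; for the nontrivial direction, combine the tuples in $F_1\times\dots\times F_q$. The condition for $j$ is the instance of FQ given by $\langle x_1,\dots,x_n\mid u_1,\dots,u_p\rangle$ and $v_j$.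
\end{proof}

\section{Tables and the three-sheeted graph}\label{sec:tables}

\begin{definition}\label{def:table}
A \emph{table} is a triple $(S,e,T)$, where $S$ is a finite set with $|S|\ge2$, $e\in S$, $T\subset S^3$, and
\begin{enumerate}
\item[(A1)] two triples in $T$ that agree in two coordinates are equal;
\item[(A2)] $(e,s,s)\in T$ and $(s,e,s)\in T$ for all $s\in S$.
\end{enumerate}
An \emph{exact realization} of the table in a group $F$ is an injective map $\iota\colon S\to F$ such that, for all $s,t,r\in S$,
\[
\iota(s)\iota(t)=\iota(r)\iff(s,t,r)\in T .
\]
\end{definition}

A triple $(s,t,r)\in T$ is read as ``$st=r$''. An exact realization sends $e$ to $1$, because $(e,e,e)\in T$ gives $\iota(e)\iota(e)=\iota(e)$. The word \emph{exact} refers to the implication from left to right: products that the table does not list must not hold. A neighborhood sees non-edges as well as edges, so this is the notion that a condition on neighborhoods can express.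

\begin{example}\label{ex:tables}
\begin{enumerate}
\item[(a)] Let $S$ be a finite subset of a group $F$ that contains the identity $e$ and at least one other element, and let $T=\{(s,t,r)\in S^3: st=r\}$. Then (A1) holds by cancellation, (A2) holds because $es=se=s$, and the inclusion $S\subset F$ is an exact realization.
\item[(b)] Let $S=\{e,p\}$. By (A2), $T$ contains $\tau_1=(e,e,e)$, $\tau_2=(e,p,p)$, $\tau_3=(p,e,p)$. By (A1) any further triple begins with $(p,p)$, and it is not $(p,p,p)$, which agrees with $\tau_2$ in two coordinates. So there are two tables, $T_0=\{\tau_1,\tau_2,\tau_3\}$ and $T_1=T_0\cup\{(p,p,e)\}$. An exact realization of $T_1$ sends $p$ to an element of order $2$, and an exact realization of $T_0$ sends $p$ to an element of order at least $3$.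
\item[(c)] Let $S=\{e,a,b\}$, and let $T$ consist of the five triples required by (A2) together with $(a,a,b)$ and $(b,b,a)$. This table has no exact realization: $a^2=b$ and $b^2=a$ give $a^4=a$, hence $ab=a^3=1$, but $(a,b,e)\notin T$.
\end{enumerate}
\end{example}

Let a table be exactly realized in $F$, and regard $S$ as a subset of $F$, with $e$ the identity. One might hope to read the table in the Cayley graph of $F$ with respect to $(S\cup S^{-1})\setminus\{e\}$. But a triangle of this graph does not tell which side is the first factor, which is the second and which is the product, nor in which direction a side is to be read. We therefore give each of the three roles its own pair of copies of $F$. The \emph{three-sheeted graph} $Y_0=Y_0(F,S)$ has vertex set $F\times\{1,2,3\}$, and for $i<j$ the vertices $(g,i)$ and $(g',j)$ are adjacent if and only if $g^{-1}g'\in S$; there are no edges inside a sheet. First factors will be read from sheet $1$ to sheet $2$, second factors from sheet $2$ to sheet $3$, and products from sheet $1$ to sheet $3$.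

The neighborhoods in $Y_0$ can be described by the table alone. Take three disjoint copies of $S$, whose elements $s_{12}$, $s_{23}$, $s_{13}$ $(s\in S)$ we call \emph{labels}; the subscript is the \emph{index} of the label. For $i\in\{1,2,3\}$ let $E_i$ be the set of labels whose index contains $i$. The \emph{labels of} $\tau=(s,t,r)\in T$ are
\[
\tau_{12}=s_{12},\qquad \tau_{23}=t_{23},\qquad\tau_{13}=r_{13},
\]
and exactly two of them lie in $E_i$. For a label $a$ let $T_a$ be the set of all $\tau\in T$ that have $a$ among their labels. Let $\Lambda_i$ be the graph with vertex set $E_i$ in which each $\tau\in T$ contributes the edge joining its two labels in $E_i$; we call it \emph{the edge $\tau$} of $\Lambda_i$.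

\begin{lemma}\label{lem:lambda}
Let $(S,e,T)$ be a table.
\begin{enumerate}
\item[(a)] Distinct triples give distinct edges of $\Lambda_i$. The graph $\Lambda_i$ has no triangle, and its edges at a vertex $a$ are the edges $\tau$ with $\tau\in T_a$.
\item[(b)] Each $\Lambda_i$ is connected.
\item[(c)] The sets $T_a$ are nonempty, and $T_a\neq T_b$ for distinct labels $a,b$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The edge $\tau$ determines two coordinates of $\tau$, hence $\tau$ itself by (A1). Every edge joins labels with different indices and only two indices occur in $E_i$, so $\Lambda_i$ is bipartite. The last statement is the definition.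

(b) We use the triples $(e,t,t)$ and $(s,e,s)$ from (A2). In $\Lambda_1$ they give $e_{12}\sim t_{13}$ and $s_{12}\sim s_{13}$, so every vertex is within distance $2$ of $e_{12}$. In $\Lambda_2$ they give $e_{12}\sim t_{23}$ and $s_{12}\sim e_{23}$, so every vertex is adjacent to one end of the edge $e_{12}e_{23}$. In $\Lambda_3$ they give $t_{23}\sim t_{13}$ and $e_{23}\sim s_{13}$, so every vertex is within distance $2$ of $e_{23}$.

(c) We have $(s,e,s)\in T_{s_{12}}$, $(e,s,s)\in T_{s_{23}}$ and $(e,s,s)\in T_{s_{13}}$, so no $T_a$ is empty. If $a\ne b$ have the same index, then $T_a$ and $T_b$ are disjoint, hence distinct. Suppose that $a,b$ have different indices and $T_a=T_b$. All triples in this set agree in two coordinates, so by (A1) it has one element. Now $T_{e_{12}}$ contains all $(e,t,t)$ and $T_{e_{23}}$ contains all $(s,e,s)$, so both have at least $|S|\ge2$ elements, and $T_{r_{13}}$ contains the distinct triples $(e,r,r)$ and $(r,e,r)$ if $r\neq e$. Hence each of $a,b$ has one of the forms $s_{12}$ with $s\neq e$, $t_{23}$ with $t\ne e$, or $e_{13}$, and the single triple is then $(s,e,s)$, $(e,t,t)$ or $(e,e,e)$, respectively. Triples of different forms are distinct, a contradiction.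
\end{proof}

Part (c) fails for $|S|=1$, where all three sets $T_a$ equal $\{(e,e,e)\}$; this is the reason for the condition $|S|\ge2$.

Give the edge of $Y_0$ between $(g,i)$ and $(g',j)$, $i<j$, the label $(g^{-1}g')_{ij}$. For $g\in F$ and $\tau=(s,t,r)\in T$ put
\[
\Delta(g,\tau)=\{(g,1),(gs,2),(gr,3)\}.
\]

\begin{lemma}\label{lem:Y0}
Let the table $(S,e,T)$ be exactly realized by the inclusion $S\subset F$.
\begin{enumerate}
\item[(a)] The triangles of $Y_0$ are the sets $\Delta(g,\tau)$, these sets are pairwise distinct, and the edges of $\Delta(g,\tau)$ have labels $\tau_{12},\tau_{23},\tau_{13}$.
\item[(b)] For each $\tau\in T$, every vertex $x$ of $Y_0$ lies in exactly one triangle of the form $\Delta(g,\tau)$.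
\item[(c)] For $x$ in sheet $i$, sending a neighbor $y$ to the label of $xy$ is an isomorphism $N_{Y_0}(x)\to\Lambda_i$. It sends the side opposite to $x$ of the triangle in (b) to the edge $\tau$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $\tau=(s,t,r)\in T$, then $st=r$, so $(gs)^{-1}(gr)=t\in S$ and $\Delta(g,\tau)$ is a triangle with edge labels $s_{12},t_{23},r_{13}$. The labels determine $\tau$ and the vertex in sheet $1$ determines $g$. Conversely, a triangle has one vertex $(g_i,i)$ in each sheet, and $s=g_1^{-1}g_2$, $t=g_2^{-1}g_3$, $r=g_1^{-1}g_3$ lie in $S$ and satisfy $st=r$. By exactness $\tau=(s,t,r)\in T$, and the triangle is $\Delta(g_1,\tau)$.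

(b) For $x=(h,1)$, $(h,2)$, $(h,3)$ the only possible values of $g$ are $h$, $hs^{-1}$, $hr^{-1}$, respectively.

(c) Let $x=(h,i)$. Its neighbors in a sheet $j>i$ are the vertices $(hs,j)$, with edge label $s_{ij}$, and its neighbors in a sheet $j<i$ are the vertices $(hs^{-1},j)$, with edge label $s_{ji}$. So the map is a bijection onto $E_i$. If neighbors $y,z$ are adjacent, then $xyz=\Delta(g,\tau)$ for some $g,\tau$, and by (a) the labels of $xy,xz$ are the two labels of $\tau$ in $E_i$, the ends of the edge $\tau$. By (b) every edge $\tau$ of $\Lambda_i$ arises in this way.
\end{proof}

\begin{example}\label{ex:Y0}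
Let $F=\langle p\rangle$ be cyclic of order $n\geq2$ and $S=\{e,p\}$. The bijection $(p^a,i)\mapsto 3a-i$ from $F\times\{1,2,3\}$ to $\mathbb Z_{3n}$ sends the ends of an edge $(p^a,i)\sim(p^{a+\epsilon},j)$, where $i<j$ and $\epsilon\in\{0,1\}$, to residues with difference $3\epsilon-(j-i)\in\{\pm1,\pm2\}$. Both graphs being $4$-regular, $Y_0\cong\mathrm{Cay}(\mathbb Z_{3n},\{\pm1,\pm2\})$. For $n\ge3$ the table is $T_0$, and each $\Lambda_i$ is a path on four vertices, for instance
\[
\Lambda_1:\quad e_{13}\sim e_{12}\sim p_{13}\sim p_{12}\qquad\text{with edges }\tau_1,\tau_2,\tau_3\text{ in this order.}
\]
For $n=2$ the table is $T_1$, the triple $(p,p,e)$ joins $p_{12}$ to $e_{13}$, and $Y_0$ is the octahedron. The extra edge in the neighborhood found in Example~\ref{ex:cyclic} is the relation $p^2=e$.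

The example also shows what is still missing. The graph $\mathrm{Cay}(\mathbb Z_7,\{\pm1,\pm2\})$ is locally a path on four vertices as well, but its seven vertices cannot be divided into three sheets of equal size. The isomorphism types of the $\Lambda_i$ do not remember sheets or labels.
\end{example}

\section{The graph of a table}\label{sec:H}

We need to write the labels into the graph in such a way that all three vertices of a triangle read the same thing. The number of common neighbors of the three vertices is such a quantity: it is symmetric, and it is visible in the neighborhood of each vertex. So we fix a bijection $\tau\mapsto m_\tau$ from $T$ onto $\{2,\dots,|T|+1\}$ and plan to attach to each triangle $\Delta(g,\tau)$ exactly $m_\tau$ new vertices adjacent to its three vertices. A new vertex has neighborhood $K_3$, and an old vertex sees it as a vertex of degree $2$ over the edge $\tau$ of $\Lambda_i$.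

Accordingly, let $L_i$ be the graph obtained from $\Lambda_i$ by adding, for each $\tau\in T$, exactly $m_\tau$ new vertices, called \emph{fins}, each adjacent precisely to the two ends of the edge $\tau$ (Figure~\ref{fig:L1}). The \emph{graph of the table} is the disjoint union
\[
H_{S,T}=L_1\sqcup L_2\sqcup L_3\sqcup\Bigl(\sum_{\tau\in T}m_\tau\Bigr)K_3 ,
\]
where $mK_3$ denotes $m$ disjoint triangles. It can be computed from the table, and everything below holds for every choice of the bijection $\tau\mapsto m_\tau$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\foreach \x/\y in {0/0.7,0/-0.7,3/0.7,3/1.3,3/-0.7,6/0.7,6/1.3,6/-0.7,6/-1.3}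
  {\draw (\x,0) -- (\x+1.5,\y) -- (\x+3,0); \fill (\x+1.5,\y) circle (2pt);}
\draw[very thick] (0,0) -- (9,0);
\foreach \x/\z in {0/{e_{13}},3/{e_{12}},6/{p_{13}},9/{p_{12}}}
  \node[circle,draw,fill=white,inner sep=1.5pt] at (\x,0) {$\z$};
\node at (1.5,-1.8) {$\tau_1=(e,e,e)$};
\node at (4.5,-1.8) {$\tau_2=(e,p,p)$};
\node at (7.5,-1.8) {$\tau_3=(p,e,p)$};
\end{tikzpicture}
\caption{The graph $L_1$ for the table on $S=\{e,p\}$ with triples $\tau_1,\tau_2,\tau_3$. The thick path is $\Lambda_1$, with one edge for each triple. The black vertices are the fins: $2$, $3$ and $4$ of them over the edges $\tau_1$, $\tau_2$ and $\tau_3$.}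
\label{fig:L1}
\end{figure}

\begin{lemma}\label{lem:counts}
The connected components of $H_{S,T}$ are $L_1,L_2,L_3$ and the copies of $K_3$. In $L_i$ the ends of the edge $\tau$ of $\Lambda_i$ have exactly $m_\tau\ge2$ common neighbors. The ends of every other edge of $H_{S,T}$ have exactly one common neighbor. The graph $H_{S,T}$ contains no $K_4$.
\end{lemma}

\begin{proof}
Each $L_i$ is connected by Lemma~\ref{lem:lambda}(b). The ends of the edge $\tau$ have no common neighbor in the triangle-free graph $\Lambda_i$, and a fin is adjacent to both only if it was added for an edge with the same ends, that is, for $\tau$ itself by Lemma~\ref{lem:lambda}(a). An edge that contains a fin joins it to one end of an edge $\tau$, and the only common neighbor is the other end. In $K_3$ the only common neighbor is the third vertex. A $K_4$ in $L_i$ cannot use a fin, which has degree $2$, and cannot lie in $\Lambda_i$.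
\end{proof}

The value $1$ is excluded from the numbers $m_\tau$ so that the edges of $\Lambda_i$ can be told from the edges at fins.

\begin{theorem}\label{thm:class}
Let $(S,e,T)$ be a table and $H=H_{S,T}$.
\begin{enumerate}
\item[(I)] The following are equivalent: \emph{(1)} $H$ has a finite extension; \emph{(2)} some finite connected Cayley graph is locally $H$; \emph{(3)} the table has an exact realization in a finite group.
\item[(II)] The following are equivalent: \emph{(1)} $H$ has an extension; \emph{(2)} some infinite connected Cayley graph is locally $H$; \emph{(3)} the table has an exact realization in some group.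
\end{enumerate}
\end{theorem}

In both parts (2) implies (1) trivially. Proposition~\ref{prop:glue} proves that (3) implies (2), and Proposition~\ref{prop:recover} proves that (1) implies (3). For instance, the graph of the table in Example~\ref{ex:tables}(c) has no extension at all.

\begin{example}\label{ex:small}
Take the table $T_0$ with $m_{\tau_1}=2$, $m_{\tau_2}=3$, $m_{\tau_3}=4$. Each $L_i$ has $4+9=13$ vertices, and $H$ has $3\cdot13+9\cdot 3=66$ vertices. The sets $\{m_\tau:\tau\in T_a\}$ are
\[
\begin{array}{c|cccccc}
a&e_{12}&p_{12}&e_{23}&p_{23}&e_{13}&p_{13}\\\hline
&\{2,3\}&\{4\}&\{2,4\}&\{3\}&\{2\}&\{3,4\}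
\end{array}
\]
and they are pairwise distinct, as Lemma~\ref{lem:lambda}(c) predicts. Here is how an element of order at least $3$ will be found in a graph all of whose neighborhoods are components of $H$. Let $X_i$ be the set of vertices with neighborhood $L_i$. A triangle whose vertices have $m\ge2$ common neighbors is named by the triple $\tau$ with $m_\tau=m$, and an edge is named by the list of numbers $m\ge 2$ of the triangles on it, using the table above. Section~\ref{sec:recover} shows that following the edge named $s_{ij}$ is a bijection $\alpha^{ij}_s\colon X_i\to X_j$, and that the triangles named $\tau_1,\tau_2,\tau_3$ give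
\[
\alpha^{23}_e\alpha^{12}_e=\alpha^{13}_e,\qquad \alpha^{23}_p\alpha^{12}_e=\alpha^{13}_p,\qquad\alpha^{23}_e\alpha^{12}_p=\alpha^{13}_p .
\]
Identify $X_2$ and $X_3$ with $X_1$ by $\alpha^{12}_e$ and $\alpha^{13}_e$. The first equation makes $\alpha^{23}_e$ the identity, and the other two make $\alpha^{12}_p,\alpha^{13}_p,\alpha^{23}_p$ one permutation $\pi$ of $X_1$. It is not the identity, since the edges named $e_{12}$ and $p_{12}$ at a vertex lead to different neighbors. If $\pi^2$ were the identity, then $\alpha^{23}_p\alpha^{12}_p=\alpha^{13}_e$, and the neighbors $p_{12}$ and $e_{13}$ of a vertex of $X_1$ would be adjacent. In Figure~\ref{fig:L1} they are not.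
\end{example}

\section{From a realization to a Cayley graph}\label{sec:glue}

Let the table be exactly realized by an inclusion $S\subset F$; we write $e$ for the identity of $F$. We first carry out the plan of Section~\ref{sec:H}. Let
\[
Q=\{(\tau,k):\tau\in T,\ 1\le k\le m_\tau\},\qquad V=\{1,2,3\}\sqcup Q ,
\]
and call the elements of $V$ \emph{types}. Let $Y$ be the graph on $F\times V$ obtained from $Y_0$ by adding, for each $g\in F$ and $q=(\tau,k)\in Q$, a vertex $(g,q)$ adjacent precisely to the three vertices of $\Delta(g,\tau)$.

\begin{lemma}\label{lem:Y}
We have $N_Y(g,i)\cong L_i$ for $i=1,2,3$ and $N_Y(g,q)\cong K_3$ for $q\in Q$. In particular $\bigsqcup_{u\in V}N_Y(e,u)\cong H_{S,T}$.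
\end{lemma}

\begin{proof}
The neighborhood of $(g,q)$ is a triangle of $Y_0$. Let $x$ lie in sheet $i$. Its neighbors in $Y_0$ induce $\Lambda_i$ by Lemma~\ref{lem:Y0}(c). Its new neighbors are the vertices added over triangles through $x$; by Lemma~\ref{lem:Y0}(b) there is one such triangle for each $\tau$, with $m_\tau$ added vertices. Inside $N_Y(x)$ each of them is adjacent precisely to the other two vertices of its triangle, which correspond to the ends of the edge $\tau$. So $N_Y(x)\cong L_i$. The last claim holds because $|Q|=\sum_\tau m_\tau$.
\end{proof}

In $Y$ each vertex sees one component of $H$. To obtain an extension of $H$ we must identify vertices, taken from copies of $Y$, so that every vertex of the result is made of one vertex of each type. Careless identifications do harm: identifying the ends of a path of length $1$, $2$ or $3$ creates a loop, merges two neighbors, or creates a triangle. A free product performs the identifications without creating short cycles. Adjoin to $F$ a free generator $c_v$ for each type $v$ and send $(g,v)$ to $gc_v$. An edge $(g,u)\sim(gh,v)$ then joins two group elements that differ by $(gc_u)^{-1}(ghc_v)=c_u^{-1}hc_v$. Taking these differences as generators, every group element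 $x$ plays the role of $(e,u)$ in the translate of $Y$ by $xc_u^{-1}$, for every type $u$ at once.

\begin{lemma}\label{lem:glue}
Let $F$ be a group with identity $e$, let $V$ be a finite set, and let $Y$ be a graph on $F\times V$ such that all degrees are finite, the maps $(g,v)\mapsto(fg,v)$ for $f\in F$ are automorphisms, and adjacent vertices have different second coordinates. Let $\hat P$ be the free product of $F$ and infinite cyclic groups $\langle c_v\rangle$, $v\in V$, and let
\[
D=\{c_u^{-1}hc_v:\ (e,u)\sim(h,v)\text{ in }Y\}.
\]
Then $D$ is finite, $D=D^{-1}$, $1\notin D$, and $\mathcal N(D)\cong\bigsqcup_{u\in V}N_Y(e,u)$.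
\end{lemma}

\begin{proof}
The set $D$ is finite because $V$ and the degrees are finite. If $(e,u)\sim(h,v)$, then translating by $h^{-1}$ gives $(e,v)\sim(h^{-1},u)$, so $(c_u^{-1}hc_v)^{-1}=c_v^{-1}h^{-1}c_u\in D$.

For $u\ne v$ and $h\in F$, the word $c_u^{-1}hc_v$, with $h$ omitted if $h=e$, is a normal form with two or three syllables whose first and last syllables lie in different factors. It determines $(u,h,v)$. All elements of $D$ have this form. Hence $1\notin D$, the maps $(h,v)\mapsto c_u^{-1}hc_v$ combine to a bijection from $\bigsqcup_uN_Y(e,u)$ onto $D$, and for $u\neq v$ we have $c_u^{-1}hc_v\in D$ if and only if $(e,u)\sim(h,v)$.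

It remains to compare adjacency, using \eqref{eq:ND}. Let $d=c_u^{-1}hc_v$ and $d'=c_{u'}^{-1}h'c_{v'}$ be distinct elements of $D$; thus $u\neq v$ and $u'\ne v'$.

If $u\neq u'$, then $d^{-1}d'=c_v^{-1}h^{-1}c_uc_{u'}^{-1}h'c_{v'}$. Since $v\ne u$, $u\neq u'$ and $u'\neq v'$, this is a normal form after trivial letters $h^{-1},h'$ are omitted, and it has at least four syllables. So $d^{-1}d'\notin D$, and elements coming from different types are not adjacent.

If $u=u'$, then $d^{-1}d'=c_v^{-1}(h^{-1}h')c_{v'}$. For $v\neq v'$ this lies in $D$ if and only if $(e,v)\sim(h^{-1}h',v')$, that is, if and only if $(h,v)\sim(h',v')$ in $Y$. For $v=v'$ we have $h\neq h'$, so this is a normal form whose first and last syllables lie in the same factor; it is not in $D$, and $(h,v)$, $(h',v)$ are not adjacent in $Y$ either.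
\end{proof}

The group $\hat P$ is infinite even when $F$ is finite. But $\mathcal N(D)$ depends only on which products of at most three elements of $D$ are trivial, and a residually finite group has a finite quotient in which finitely many such inequalities persist.

\begin{lemma}\label{lem:rf}
Let $\hat P$ be a residually finite group and let $D=D^{-1}\subset\hat P\setminus\{1\}$ be finite. Then some finite connected Cayley graph is locally $\mathcal N(D)$.
\end{lemma}

\begin{proof}
Let $\theta$ be a homomorphism from $\hat P$ to a finite group with $\theta(x)\neq1$ for each of the finitely many $x\ne1$ that are products of at most three elements of $D$. Then $1\notin\theta(D)=\theta(D)^{-1}$. If $\theta(d)=\theta(d')$, then $\theta(d^{-1}d')=1$, so $d=d'$. If $\theta(d)^{-1}\theta(d')=\theta(d'')$ with $d,d',d''\in D$, then $\theta\bigl((d'')^{-1}d^{-1}d'\bigr)=1$, so $d^{-1}d'=d''$. Thus $\theta$ restricts to an isomorphism $\mathcal N(D)\to\mathcal N(\theta(D))$, and $\mathrm{Cay}(\langle\theta(D)\rangle,\theta(D))$ is the required graph.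
\end{proof}

\begin{proposition}\label{prop:glue}
Suppose that the table $(S,e,T)$ has an exact realization in a group $F$. Then some infinite connected Cayley graph is locally $H_{S,T}$. If $F$ is finite, then also some finite connected Cayley graph is locally $H_{S,T}$.
\end{proposition}

\begin{proof}
The graph $Y$ satisfies the hypotheses of Lemma~\ref{lem:glue}. Its degrees are finite by Lemma~\ref{lem:Y}. Left multiplication by $f$ preserves $g^{-1}g'$ and sends $\Delta(g,\tau)$ to $\Delta(fg,\tau)$, so it is an automorphism. No edge joins two vertices of the same type. Hence $\mathcal N(D)\cong H_{S,T}$ by Lemmas~\ref{lem:glue} and~\ref{lem:Y}, and $\mathrm{Cay}(\langle D\rangle,D)$ is connected and locally $H_{S,T}$. It is infinite: since $e\in S$ we have $(e,1)\sim(e,2)$, so $c_1^{-1}c_2\in D$, and $(c_1^{-1}c_2)^n$ is a normal form with $2n$ syllables. If $F$ is finite, then $\hat P$ is residually finite \cite{gruenberg}, and Lemma~\ref{lem:rf} applies.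
\end{proof}

\section{From an extension to a realization}\label{sec:recover}

\begin{proposition}\label{prop:recover}
Suppose that $H=H_{S,T}$ has an extension $G$. Then the table $(S,e,T)$ has an exact realization in a group, which is finite if $G$ is finite.
\end{proposition}

Now nothing is known about $G$ except its neighborhoods. We undo the gluing, recover the names of triangles, the labels of edges and the three sheets, in this order, and then read off the group.

\subsection*{Splitting}
Let $G$ be any graph without isolated vertices. Define $G'$ to have as vertices the pairs $(x,C)$, where $x$ is a vertex of $G$ and $C$ is a connected component of $N_G(x)$, and put $(x,C)\sim(y,C')$ if and only if $y\in C$ and $x\in C'$. For example, the graph on the nine cells of a $3\times3$ array, with cells adjacent when they share a row or a column, is locally $2K_2$, and splitting turns it into six disjoint triangles, one for each row and each column.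

\begin{lemma}\label{lem:split}
$N_{G'}(x,C)\cong C$ for every vertex $(x,C)$ of $G'$.
\end{lemma}

\begin{proof}
For $y\in C$ let $C_y$ be the component of $N_G(y)$ that contains $x$. The neighbors of $(x,C)$ are exactly the pairs $(y,C_y)$ with $y\in C$. Let $y,z\in C$ be distinct. If $(y,C_y)\sim(z,C_z)$, then $z\in C_y\subset N_G(y)$, so $y\sim z$. Conversely let $y\sim z$. Then $x$ and $z$ are adjacent vertices of $N_G(y)$, so $z\in C_y$; exchanging $y$ and $z$ gives $y\in C_z$. Hence $(y,C_y)\sim(z,C_z)$.
\end{proof}

Let $G$ be an extension of $H$. For each vertex $x$ of $G$ choose an isomorphism $N_G(x)\cong H$. It matches the components of $N_G(x)$ with those of $H$, which are listed in Lemma~\ref{lem:counts}. Let $X_i$ be the set of vertices $(x,C)$ of $G'$ such that $C$ is matched with $L_i$. The sets $X_1,X_2,X_3$ are disjoint, nonempty, and finite if $G$ is finite. Here the connectedness of $L_i$ is used: it guarantees that a vertex of $X_i$ sees all labels in $E_i$. From now on we work in $G'$ and denote its vertices by single letters. For $x\in X_i$ fix an isomorphism $\varphi_x\colon L_i\to N(x)$. All vertices outside $X_1\cup X_2\cup X_3$ have neighborhood $K_3$.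

The isomorphisms $\varphi_x$ are chosen independently of one another. The difficulty is to show that adjacent vertices $x$ and $y$ nevertheless agree about the label of the edge $xy$. For this we define names and labels without reference to $\varphi_x$.

\subsection*{Main triangles}
For a triangle $xyz$ let $c(xyz)=|N(x)\cap N(y)\cap N(z)|$. This number is symmetric in $x,y,z$, and it equals the number of common neighbors of $y$ and $z$ in the graph $N(x)$. By Lemma~\ref{lem:counts} it equals $1$ or $m_\tau$ for a unique $\tau\in T$. In the second case we call the triangle \emph{main with name $\tau$}. Applying Lemma~\ref{lem:counts} at each vertex, we find: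
\begin{enumerate}
\item[(M1)] the vertices of a main triangle lie in $X_1\cup X_2\cup X_3$;
\item[(M2)] for $x\in X_i$, the triangle $xyz$ is main with name $\tau$ if and only if $\{y,z\}$ is the image under $\varphi_x$ of the edge $\tau$ of $\Lambda_i$. In particular $x$ lies in exactly one main triangle with name $\tau$, for each $\tau\in T$.
\end{enumerate}

\subsection*{Main edges}
Call an edge \emph{main} if it lies in a main triangle. Let $x\in X_i$. By (M2) and Lemma~\ref{lem:lambda}(a), an edge from $x$ to the image of a fin is not main, and for $a\in E_i$ the set of names of main triangles on the edge $x\varphi_x(a)$ is $T_a$, which is nonempty. So the main edges at $x$ are the edges $x\varphi_x(a)$ with $a\in E_i$, and for every main edge the set of names of main triangles on it has the form $T_a$. By Lemma~\ref{lem:lambda}(c) this $a$ is unique; we call it the \emph{label} $\lambda(xy)$ of the main edge $xy$. The definition does not single out an end of the edge, and it gives: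
\begin{enumerate}
\item[(M3)] for $x\in X_i$, the labels of the main edges at $x$ lie in $E_i$, and for each $a\in E_i$ the vertex $\varphi_x(a)$ is the unique $y$ such that $xy$ is a main edge with $\lambda(xy)=a$.
\end{enumerate}

\subsection*{Sheets}

\begin{lemma}\label{lem:sheets}
The vertices of a main triangle with name $\tau$ can be named $x_1,x_2,x_3$ so that $x_i\in X_i$, and then $\lambda(x_ix_j)=\tau_{ij}$ for $i<j$.
\end{lemma}

\begin{proof}
Let the triangle be $xyz$. By (M2) and (M3), at a vertex of the triangle that lies in $X_i$, the two sides have as labels the two distinct labels of $\tau$ in $E_i$. Suppose that $x,y\in X_i$ for the same $i$. Then the two-element sets $\{\lambda(xy),\lambda(xz)\}$ and $\{\lambda(xy),\lambda(yz)\}$ are equal, so $\lambda(xz)=\lambda(yz)$. But $z$ lies in some $X_j$ by (M1), so the two sides at $z$ have distinct labels, a contradiction. Hence the vertices lie in different sets $X_i$. The label $\lambda(x_ix_j)$ is a label of $\tau$ in $E_i\cap E_j$, the set of labels with index $ij$, so it is $\tau_{ij}$.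
\end{proof}

\subsection*{Permutations}
For $i<j$, $s\in S$ and $x\in X_i$ put $\alpha^{ij}_s(x)=\varphi_x(s_{ij})$, the other end of the main edge at $x$ with label $s_{ij}$. This edge lies in a main triangle, so by Lemma~\ref{lem:sheets} its ends lie in the two sets named by the index of its label; thus $\alpha^{ij}_s(x)\in X_j$. In the same way $y\mapsto\varphi_y(s_{ij})$ maps $X_j$ to $X_i$, and by the uniqueness in (M3) the two maps are inverse to each other. So $\alpha^{ij}_s\colon X_i\to X_j$ is a bijection. For $\tau=(s,t,r)\in T$ and $x\in X_1$, the main triangle at $x$ with name $\tau$ has, by Lemma~\ref{lem:sheets}, vertices $x$, $x_2=\alpha^{12}_s(x)$ and $x_3=\alpha^{13}_r(x)=\alpha^{23}_t(x_2)$. Therefore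
\begin{equation}\label{eq:star}
\alpha^{23}_t\alpha^{12}_s=\alpha^{13}_r\qquad\text{for }(s,t,r)\in T .
\end{equation}

Each $s\in S$ has given three bijections between different sets. The triples in (A2) reduce them to one permutation. Put $\beta=\alpha^{12}_e$, $\gamma=\alpha^{23}_e\beta$ and $\pi_s=\beta^{-1}\alpha^{12}_s\in\mathrm{Sym}(X_1)$. Equation~\eqref{eq:star} for $(t,e,t)$ gives $\alpha^{13}_t=\alpha^{23}_e\alpha^{12}_t=\alpha^{23}_e\beta\pi_t=\gamma\pi_t$, and for $(e,t,t)$ it gives $\alpha^{23}_t=\alpha^{13}_t\beta^{-1}=\gamma\pi_t\beta^{-1}$. Since $\alpha^{12}_s=\beta\pi_s$, we obtain for all $s,t,r\in S$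
\begin{equation}\label{eq:starstar}
\alpha^{23}_t\alpha^{12}_s=\gamma\,\pi_t\pi_s,\qquad\alpha^{13}_r=\gamma\,\pi_r .
\end{equation}

\begin{proof}[Proof of Proposition~\ref{prop:recover}]
We show that $\iota(s)=\pi_s^{-1}$ is an exact realization in $\mathrm{Sym}(X_1)$, a group that is finite if $G$ is finite. The inverse only reverses the order of composition: $\iota(s)\iota(t)=\iota(r)$ is equivalent to $\pi_t\pi_s=\pi_r$. Fix $x\in X_1$.

If $s\ne s'$, then $\alpha^{12}_s(x)=\varphi_x(s_{12})\neq\varphi_x(s'_{12})=\alpha^{12}_{s'}(x)$, so $\pi_s\neq\pi_{s'}$ and $\iota$ is injective.

If $(s,t,r)\in T$, then \eqref{eq:star} and \eqref{eq:starstar} give $\gamma\pi_t\pi_s=\gamma\pi_r$, so $\pi_t\pi_s=\pi_r$.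

Conversely let $\pi_t\pi_s=\pi_r$, and put $y=\alpha^{12}_s(x)=\varphi_x(s_{12})$ and $z=\alpha^{13}_r(x)=\varphi_x(r_{13})$. By \eqref{eq:starstar}, $\alpha^{23}_t(y)=z$, so $yz$ is a main edge with label $t_{23}$. Since $y\sim z$, the labels $s_{12}$ and $r_{13}$ are adjacent in $L_1$, hence in $\Lambda_1$, so $(s,t',r)\in T$ for some $t'$. By (M2) the triangle $xyz$ is main with name $(s,t',r)$, and Lemma~\ref{lem:sheets} gives $\lambda(yz)=t'_{23}$. Thus $t'=t$ and $(s,t,r)\in T$.
\end{proof}

This completes the proof of Theorem~\ref{thm:class}.

\section{From presentations to tables}\label{sec:reduction}

Let $\Gamma=\langle A\mid R\rangle$ be a finite presentation and $w$ a word. A table speaks only about products of two elements, while relators are long words. This is repaired by including all short words in the table and multiplying out one letter at a time. A table must also say which products do \emph{not} hold, and the presentation does not tell us that. But there are only finitely many possibilities, and we try them all.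

Let $\ell\ge2$ be at least the length of $w$ and of every relator. Let $B$ be the finite set of all words, not necessarily reduced, of length at most $\ell$ in the alphabet $A^{\pm}=A\sqcup A^{-1}$, and let $\varepsilon$ be the empty word. A \emph{candidate} for $(\Gamma,w)$ is a pair $(\approx,T)$, where $\approx$ is an equivalence relation on $B$ with set of classes $S=\{[u]:u\in B\}$ and $T\subset S^3$, such that
\begin{enumerate}
\item[(C1)] $(S,[\varepsilon],T)$ is a table;
\item[(C2)] $([u],[a],[ua])\in T$ whenever $a\in A^\pm$ and $u,ua\in B$;
\item[(C3)] $[aa^{-1}]=[a^{-1}a]=[\varepsilon]$ for $a\in A$, and $[\rho]=[\varepsilon]$ for $\rho\in R$;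
\item[(C4)] $[w]\neq[\varepsilon]$.
\end{enumerate}
The choice of $\ell$ ensures that all words in (C3) and (C4) lie in $B$. There are finitely many candidates, and they can be listed effectively.

\begin{lemma}\label{lem:cand}
Let $F$ be a group. There is a homomorphism $\psi\colon\Gamma\to F$ with $\psi(w)\neq1$ if and only if the table of some candidate for $(\Gamma,w)$ has an exact realization in $F$.
\end{lemma}

\begin{proof}
Let $\psi$ be given. Define $u\approx u'$ by $\psi(u)=\psi(u')$, identify $S$ with $\psi(B)\subset F$, and let $T=\{(s,t,r)\in S^3:st=r\}$. The set $S$ contains $\psi(\varepsilon)=1$ and $\psi(w)\neq1$, so (C4) holds, and by Example~\ref{ex:tables}(a) we have a table that is exactly realized by the inclusion. Condition (C2) holds since $\psi(u)\psi(a)=\psi(ua)$, and (C3) holds since the words in it represent $1$ in $\Gamma$.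

Conversely let $\iota\colon S\to F$ be an exact realization of the table of a candidate; then $\iota([\varepsilon])=1$. Put $\psi(a)=\iota([a])$ for $a\in A^\pm$. Every prefix of a word in $B$ lies in $B$, and (C2) gives $\iota([ua])=\iota([u])\psi(a)$. By induction on the length, $\iota([a_1\cdots a_n])=\psi(a_1)\cdots\psi(a_n)$ for every word $a_1\cdots a_n\in B$. By (C3), $\psi(a)\psi(a^{-1})=1$ and every relator evaluates to $1$, so $\psi$ defines a homomorphism $\Gamma\to F$. It sends $w$ to $\iota([w])$, which differs from $\iota([\varepsilon])=1$ by (C4) and the injectivity of $\iota$.
\end{proof}

\begin{proposition}\label{prop:tables}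
No algorithm decides whether a given table has an exact realization in a finite group. No algorithm decides whether a given table has an exact realization in some group.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:cand}, FQ has the answer yes for $(\Gamma,w)$ if and only if the table of one of the finitely many candidates has an exact realization in a finite group. An algorithm of the first kind would therefore decide FQ, contrary to Proposition~\ref{prop:FQ}. Next, $w\neq1$ in $\Gamma$ if and only if some homomorphism from $\Gamma$ to some group does not send $w$ to $1$; in one direction take the identity map. So an algorithm of the second kind would decide, for every finite presentation and every word, whether the word represents $1$. This contradicts the Novikov--Boone theorem, by which some finitely presented group has unsolvable word problem.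
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The graph $H_{S,T}$ is computable from the table, and by Theorem~\ref{thm:class}(I) it has a finite extension if and only if the table has an exact realization in a finite group. Apply the first statement of Proposition~\ref{prop:tables}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:infinite}]
By Theorem~\ref{thm:class}(II), $H_{S,T}$ has an extension if and only if it has an infinite extension, if and only if the table has an exact realization in some group. The second statement of Proposition~\ref{prop:tables} gives the undecidability of both problems.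

For the last claim let $\Gamma$ be Higman's finitely presented infinite group without nontrivial finite quotients \cite{higman}, and let $w$ be a generator that is nontrivial in $\Gamma$. Lemma~\ref{lem:cand} with $F=\Gamma$ and $\psi=\mathrm{id}$ gives a candidate whose table is exactly realized in $\Gamma$, so its graph $H_{S,T}$ has an extension. If $H_{S,T}$ had a finite extension, the table would have an exact realization in a finite group $F$ by Theorem~\ref{thm:class}(I), and Lemma~\ref{lem:cand} would give a homomorphism $\Gamma\to F$ with nontrivial image, that is, a nontrivial finite quotient of $\Gamma$.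
\end{proof}

\section{Restricted extensions and restricted inputs}\label{sec:restricted}

\begin{proof}[Proof of Theorem~\ref{thm:classes}(a)]
By Theorem~\ref{thm:class}(I), $H_{S,T}\in\mathcal F$ implies $H_{S,T}\in\mathcal C$. Since $\mathcal C\subset\mathcal X\subset\mathcal F$, the graph $H_{S,T}$ lies in $\mathcal X$ if and only if the table has an exact realization in a finite group. The graphs $H_{S,T}$ contain no $K_4$ by Lemma~\ref{lem:counts}. Apply Proposition~\ref{prop:tables}.
\end{proof}

The graphs $H_{S,T}$ are disconnected, and the proof used this in an essential way. To reach connected inputs we replace every vertex of an extension by a clique; the other vertices of the clique then appear in the neighborhood and connect it.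

We recall the terms. A graph is \emph{$k$-connected} if it has more than $k$ vertices and stays connected after the deletion of any fewer than $k$ vertices. The \emph{join} $M\vee M'$ is the disjoint union of $M$ and $M'$ together with all edges between them. The \emph{lexicographic product} $M[K_n]$ has vertex set $V(M)\times\mathbb Z_n$, and distinct vertices $(m,i),(m',i')$ are adjacent if $m=m'$ or $m\sim m'$. A vertex is \emph{dominating} if it is adjacent to all other vertices. Write $N[x]=N(x)\cup\{x\}$, and call $x,y$ \emph{twins} if $N[x]=N[y]$; this is an equivalence relation. Distinct twins are adjacent, so each class is a clique. If $x\sim y$ lie in different classes and $x'$ is a twin of $x$, then $y\in N[x]=N[x']$ and $y\ne x'$, so $x'\sim y$; hence two classes are joined by all possible edges or by none. Let $\overline M$ be the graph whose vertices are the twin classes of $M$, two distinct classes being adjacent when they are joined, and let each class have its size as \emph{weight}. A finite graph $M$ is determined up to isomorphism by the weighted graph $\overline M$: replace each class by a clique of the given size and join adjacent classes completely. In particular, if all weights equal $n$, then $M\cong\overline M[K_n]$.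

\begin{lemma}\label{lem:cancel}
If $M,M'$ are finite graphs and $M[K_n]\cong M'[K_n]$, then $M\cong M'$.
\end{lemma}

\begin{proof}
In $M[K_n]$ we have $N[(m,i)]=N_M[m]\times\mathbb Z_n$. So the twin classes of $M[K_n]$ are the sets $W\times\mathbb Z_n$ with $W$ a twin class of $M$, and $\overline{M[K_n]}$ is $\overline M$ with all weights multiplied by $n$. An isomorphism $M[K_n]\to M'[K_n]$ induces a weight-preserving isomorphism of the quotients, and dividing the weights by $n$ gives a weight-preserving isomorphism $\overline M\to\overline{M'}$.
\end{proof}

For $n\geq2$ put $H^{(n)}=K_{n-1}\vee H[K_n]$. For example, a cycle $C$ of length at least $4$ is locally $2K_1$, and $C[K_2]$ is locally $(2K_1)^{(2)}=K_1\vee2K_2$, two triangles with a common vertex.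

\begin{lemma}\label{lem:lex}
Let $H$ be a disconnected finite graph and $n\geq 2$. If $H\in\mathcal C$, then $H^{(n)}\in\mathcal C$. If $H^{(n)}\in\mathcal F$, then $H\in\mathcal F$.
\end{lemma}

\begin{proof}
Let $G=\mathrm{Cay}(P,D)$ be finite, connected and locally $H$. Then
\[
G[K_n]=\mathrm{Cay}\bigl(P\times\mathbb Z_n,\ (D\times\mathbb Z_n)\cup(\{1\}\times(\mathbb Z_n\setminus\{0\}))\bigr)
\]
is a finite connected Cayley graph. The neighborhood of $(x,i)$ consists of the $n-1$ pairwise adjacent vertices $(x,j)$, $j\ne i$, and of the set $N_G(x)\times\mathbb Z_n$, which induces $N_G(x)[K_n]$; all edges between the two parts are present. So $G[K_n]$ is locally $H^{(n)}$.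

Now let $\hat G$ be a finite extension of $H^{(n)}$. Since $H$ is disconnected, so is $H[K_n]$, and it has no dominating vertex; this is the only use of the hypothesis on $H$. Hence $H^{(n)}$ has exactly $n-1$ dominating vertices, and deleting them leaves $H[K_n]$. A neighbor $y$ of $x$ is dominating in $N(x)$ if and only if $N[x]\subset N[y]$, and this is equivalent to $N[x]=N[y]$ because $\hat G$ is regular. So the twins of $x$ other than $x$ are the $n-1$ dominating vertices of $N(x)$, every twin class of $\hat G$ has size $n$, and $\hat G\cong G[K_n]$, where $G$ is the twin quotient of $\hat G$. Let $\bar x$ be the class of $x$. Deleting the dominating vertices from $N_{\hat G}(x)$ leaves the union of the classes adjacent to $\bar x$, which induces $N_G(\bar x)[K_n]$. An isomorphism $N_{\hat G}(x)\cong H^{(n)}$ preserves dominating vertices, so $N_G(\bar x)[K_n]\cong H[K_n]$, and $N_G(\bar x)\cong H$ by Lemma~\ref{lem:cancel}. Thus $G$ is a finite extension of $H$.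
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:classes}(b)]
Let $n=k+1$ and $H=H_{S,T}$. The graph $H^{(n)}$ is computable from the table. It is $k$-connected: it has more than $k$ vertices, and after the deletion of fewer than $k$ vertices one of its $k$ dominating vertices remains. By Theorem~\ref{thm:class}(I) and Lemma~\ref{lem:lex},
\[
H\in\mathcal F\Rightarrow H\in\mathcal C\Rightarrow H^{(n)}\in\mathcal C\Rightarrow H^{(n)}\in\mathcal X\Rightarrow H^{(n)}\in\mathcal F\Rightarrow H\in\mathcal F .
\]
So $H^{(n)}\in\mathcal X$ if and only if the table has an exact realization in a finite group, and Proposition~\ref{prop:tables} applies.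
\end{proof}

\begin{thebibliography}{9}

\bibitem{abstracts}
``Abstracts of the'', \texttt{https://conferences.matheo.si/event/28/material/0/4.pdf}.

\bibitem{bw}
Bridson and Wilton, The triviality problem for profinite completions, Invent. Math. 202 (2015) 839--874.

\bibitem{gruenberg}
Gruenberg, Proc. LMS 7 (1957).

\bibitem{higman}
Higman, J. London Math. Soc. 26 (1951).

\bibitem{slob}
Slobodskoi, Unsolvability of the universal theory of finite groups, Algebra and Logic 20 (1981) 139--156.

\end{thebibliography}
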